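# Finding $d$ defective edges in an $r$-uniform hypergraph with $d\log_2(|E|/d)+O_r(d)$ tests

## Hypergraphs, vertex-set tests, and the number $c(H,d)$

**Definition (hypergraph, rank, uniform, antichain).** A hypergraph $H=(V,E)$ consists of a finite vertex set $V$ and a set $E\subseteq 2^V$ of edges. Its rank is the largest cardinality of an edge. It is $r$-uniform if every edge has exactly $r$ vertices, and it is an antichain if no edge properly contains another. Throughout, $r\ge 1$ is an integer.

For example, with $V=\{1,2,3,4\}$ the edges $\{1,2\},\{1,3\},\{2,3,4\}$ form an antichain of rank $3$ that is not uniform. A $2$-uniform hypergraph is a graph, and every $r$-uniform hypergraph is an antichain.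

**Definition (tests, $c(H,d)$).** An unknown set $D\subseteq E$ of $d$ edges is called defective, where $d$ is known in advance and $1\le d\le |E|$. A test is a vertex set $X\subseteq V$. Its answer is positive if $e\subseteq X$ for some $e\in D$, and negative otherwise. Tests are adaptive: each may depend on the earlier answers. Answers are error-free, and only the number of tests counts. We write $c(H,d)$ for the minimum, over all search algorithms that always identify $D$, of the worst-case number of tests.

If $H$ is an antichain, and in particular if $H$ is $r$-uniform, then the test $X=e$ with $e\in E$ is positive exactly when $e\in D$. So testing all edges one by one identifies $D$, and $c(H,d)\le |E|$.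

Here is the smallest interesting example. Let $H$ be the triangle with edges $ab,bc,ca$, and let $d=1$. A set with at most one vertex always gives a negative answer, the full set always gives a positive one, and a two-vertex set separates one of the three candidates from the other two. One test cannot finish, two can, so $c(H,1)=2$. For $d=2$ the set $D$ is $E$ minus one edge, and testing $\{a,b\}$ is negative exactly when $ab$ is the missing edge. Again $c(H,2)=2$.

**Definition ($\mathcal F(X)$, $V(\mathcal K)$, independence).** For a family $\mathcal F$ of sets and a set $X$ put $\mathcal F(X)=\{e\in\mathcal F: e\subseteq X\}$. Put $V(\mathcal K)=\bigcup\mathcal K$. A set $X$ is $\mathcal K$-independent if $\mathcal K(X)=\emptyset$.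

**Definition (state).** A state is a pair $(K,E')$ of known sets with $K\subseteq D\subseteq K\cup E'$, $K\cap E'=\emptyset$ and $K\cup E'\subseteq E$. So $K$ holds the defective edges already found, and $E'$ holds the edges not yet decided.

As an example, let $H$ be the complete graph on $\{a,b,c,d\}$, and suppose we know that $ab$ is defective and nothing else. The state is $(K,E')$ with $K=\{ab\}$ and $E'$ the other five edges. The test $\{a,b,c\}$ is not $K$-independent; it is positive whatever $D$ is, so it teaches nothing. The test $\{a,c,d\}$ is $K$-independent, and its answer speaks about the undecided edges $ac,ad,cd$. In general, if $X$ is $K$-independent, every defective edge contained in $X$ lies in $E'$. Known defective edges mask everything in a test that contains them, and this is the source of all the difficulty below.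

We shall use three textbook facts. First, an algorithm with at most $t$ tests in the worst case distinguishes at most $2^t$ possibilities. Second, $\binom nd\ge (n/d)^d$ for $1\le d\le n$, because $\binom nd=\prod_{i=0}^{d-1}\frac{n-i}{d-i}$ and every factor is at least $n/d$. Third, $n!\ge (n/\mathrm e)^n$, because $\mathrm e^n\ge n^n/n!$.

## The conjectured count, and three theorems

There are $\binom{|E|}{d}$ candidates for $D$, so
$$c(H,d)\ \ge\ \log_2\binom{|E|}d\ \ge\ d\log_2\frac{|E|}d .$$
Can one always come within $O(d)$ tests of this bound, whatever the shape of the hypergraph, as long as all edges have the same size $r$?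

This is Conjecture 4.1 of the paper "Searching for many defective edges in hypergraphs", a narrowed form of a conjecture of Du and Hwang: for $r$-uniform $H$,
$$c(H,d)=d\cdot\left\lceil\log_2\left(\frac{|E|}d\right)\right\rceil+O(d),$$
where the constant in $O(d)$ may depend on $r$ but not on $H$ or $d$. Two known results are quoted with it. If $H$ is $3$-uniform, then $c(H,d)\le d\lceil\log_2(|E|/d)\rceil+O(d)$. If $H$ is $r$-uniform, there is an algorithm using at most $d\log_2|E|+c\,d^{r/2}$ tests for some constant $c>0$. The case $r\ge4$ is posed as open. The answer is that the conjecture is true for every fixed $r\ge 1$.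

**Theorem 1.** For every $r\ge1$ there is a constant $C_r$ such that for every $r$-uniform $H=(V,E)$ and $1\le d\le|E|$,
$$d\log_2\frac{|E|}{d}\ \le\ c(H,d)\ \le\ d\log_2\frac{|E|}{d}+C_rd. \tag{1}$$
Hence $\bigl|c(H,d)-d\lceil\log_2(|E|/d)\rceil\bigr|\le\max(C_r,1)\,d$.

The "hence" is immediate: rounding up changes $d\log_2(|E|/d)$ by at most $d$, and only upward. In particular, for $r$-uniform $H$ the term $c\,d^{r/2}$ in the quoted bound can be replaced by $O_r(d)$, and $d\log_2|E|$ by $d\log_2(|E|/d)$.

**Theorem 2 ($d$ need not be known).** For every $r\ge1$ there is a constant $C_r'$ such that for every $r$-uniform $H$ there is an adaptive algorithm that is given no information about $|D|$, identifies every $D\subseteq E$, and uses at most $|D|\log_2(|E|/|D|)+C'_r(|D|+1)$ tests (the first term is read as $0$ if $D=\emptyset$).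

**Theorem 3 (non-uniform hypergraphs behave differently).** For $r\ge3$, $k\ge2$ there is a non-uniform antichain hypergraph $H=(V,E)$ of rank $r$, with edges of sizes $2$ and $r$ and $|E|=r\binom k2+k^r$, such that for $d=r\binom k2+1$ one has $c(H,d)\ge k^r-1\ge(2d/r)^{r/2}-1$. Consequently Theorem 1 does not extend from $r$-uniform hypergraphs to antichains of rank $r$ when $r\ge3$. Moreover, if $c(H,d)\le d\log_2|E|+f(d)$ held for all antichains of rank $r$, then $f(d)=\Omega_r(d^{r/2})$ along the values $d=r\binom k2+1$, $k\to\infty$.

The lower bound in (1) is already proved. What follows is the upper bound, then Theorem 2, then Theorem 3, which is independent of the rest.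

## The case $r=1$, and what changes for $r\ge2$

Let $r=1$, so edges are single vertices and a test asks whether $X$ contains a defective vertex. Put $n=|E|$. Split the $n$ items into at most $d$ groups of size at most $\lceil n/d\rceil$. Test a group. If the answer is negative, discard the group. If it is positive, find one defective item in it by halving, remove that item, and test the rest of the group again. Each group is discarded at most once, so there are at most $d$ negative group tests. Each of the $d$ defective items costs one positive group test and a halving search with at most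
$$\lceil\log_2\lceil n/d\rceil\rceil\le \log_2(2n/d)+1=\log_2(n/d)+2$$
tests, since $\lceil x\rceil\le 2x$ for $x\ge1$. The total is at most $d\log_2(n/d)+4d$. Groups of size about $|E|/d$ are what turn $\log_2|E|$ into $\log_2(|E|/d)$.

Three things in this argument fail for $r\ge2$. An arbitrary group of edges cannot be tested, because tests are vertex sets. Halving a group of edges makes no sense either. And a found defective edge cannot simply be removed, since it may mask its neighbors. The first two points have short repairs, given next. The third is the real problem.

## Trimming a test, and locating one defective edge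

**Lemma 1.** Let $\mathcal G$ be a family of $r$-sets, $T\ge0$, and $|\mathcal G(X_0)|>T$. Then some $X\subseteq X_0$ has $T<|\mathcal G(X)|\le rT+1$.

This replaces "take a group of size about $T$".

**Proof.** Let $X\subseteq X_0$ be inclusion-minimal with $|\mathcal G(X)|>T$, and pick $e\in\mathcal G(X)$. Every other $e'\in\mathcal G(X)$ has the same size as $e$ and so misses some $v\in e$; then $e'\in\mathcal G(X\setminus\{v\})$. By minimality each $|\mathcal G(X\setminus\{v\})|$ is at most $T$. Hence $|\mathcal G(X)|\le1+\sum_{v\in e}|\mathcal G(X\setminus\{v\})|\le1+rT$. ∎

Next we need the substitute for halving. A natural way to find a defective edge in a positive set $X$ is to order the vertices, find by halving the shortest prefix that contains a defective edge, note that its last vertex must belong to every defective edge in that prefix, and repeat with that vertex fixed. Each of the $r$ rounds then costs $\lceil\log_2(\text{number of positions})\rceil$. This is too expensive. Take a matching with edges $a_tb_t$, $1\le t\le m$, with vertex order $a_1,\dots,a_m,b_1,\dots,b_m$. The first round halves over $2m$ positions. It stops at some $b_t$, and the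 second halves over the $m+t-1\ge m$ positions before it. That is about $2\log_2m$ tests for $m$ candidates, while we can only afford $\log_2m+O(1)$, because the leading term in (1) has coefficient exactly $1$. The remedy is to weight each position by the number of candidates that end there.

**Lemma 2.** Suppose $X$ contains a defective edge and all defective edges in $X$ belong to a known family $\mathcal G$ of $m$ edges (all of size $r$) contained in $X$. Then a defective edge in $X$ can be found with at most $\log_2m+2r$ tests.

**Proof. Step 1: the invariant.** We fix the vertices of the edge one at a time. Maintain disjoint $F,Z\subseteq X$ such that $F\cup Z$ contains a defective edge and every defective edge in $F\cup Z$ contains $F$. Put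
$$N=|\{e\in\mathcal G: F\subseteq e\subseteq F\cup Z\}|\ge1 .$$
Start with $F=\emptyset$, $Z=X$, $N=m$.

**Step 2: one round.** This step adds one vertex to $F$ and records how $N$ drops. Suppose $|F|<r$. Write $Z=\{z_1,\dots,z_n\}$ and $Z_j=\{z_1,\dots,z_j\}$. Let $j^*$ be minimal such that $F\cup Z_{j^*}$ contains a defective edge; $j^*\ge1$ because $|F|<r$. Put
$$w_j=|\{e\in\mathcal G: F\cup\{z_j\}\subseteq e\subseteq F\cup Z_j\}|.$$
Every edge counted by $N$ has more vertices than $F$, so it has a last vertex in $Z$, and $w_j$ counts those whose last vertex is $z_j$. Hence $\sum_jw_j=N$. Every defective edge in $F\cup Z_{j^*}$ contains $F$ by the invariant, and contains $z_{j^*}$ by minimality of $j^*$. So $w_{j^*}\ge1$, and the pair $F\cup\{z_{j^*}\},\ Z_{j^*-1}$ again satisfies the invariant, with new $N$ equal to $w_{j^*}$.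

**Step 3: finding $j^*$ with at most $\log_2(N/w_{j^*})+2$ tests.** Let $J=\{j:w_j>0\}$, which contains $j^*$. For $j\in J$ put
$$x_j=\frac{w_1+\dots+w_{j-1}+w_j/2}{N}\in(0,1).$$
This is the midpoint of the $j$-th interval when $[0,1)$ is cut into intervals of lengths $w_j/N$; it increases with $j$. Bisect $[0,1)$ into dyadic half-open intervals, always keeping the half that contains $x_{j^*}$. To decide whether $x_{j^*}$ is to the left of the current midpoint, let $j_0$ be the largest $j\in J$ with $x_j$ below the midpoint and test $F\cup Z_{j_0}$. The answer is positive if and only if $j^*\le j_0$, that is, if and only if $x_{j^*}$ is below the midpoint. If all remaining points lie on one side, no test is needed. Stop when the interval contains only one point $x_j$; then $j=j^*$.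

For $j\ne j'$ in $J$ we have $|x_j-x_{j'}|\ge(w_j+w_{j'})/(2N)>w_j/(2N)$. So an interval of length at most $w_{j^*}/(2N)$ that contains $x_{j^*}$ contains no other point. After $k$ bisections the length is $2^{-k}$, so at most $\lceil\log_2(2N/w_{j^*})\rceil\le\log_2(N/w_{j^*})+2$ tests are used.

**Step 4: the sum.** After $r$ rounds $|F|=r$. A defective edge exists in $F\cup Z$ and contains $F$, so it equals $F$. The new $N$ of each round is $w_{j^*}$, so the logarithms telescope from $\log_2m$ down to at least $0$, and the total is at most $\log_2m+2r$. ∎

With $X=V$ and $\mathcal G=E$ this settles $d=1$ for every $r$: at most $\log_2|E|+2r$ tests. At the other end, if $d=|E|$ then $D=E$ is known and no test is needed.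

## Traces on the known edges, and the cost of negative tests

Suppose we are in a state $(K,E')$ with $|K|=s$. Tests must be $K$-independent to be useful. An edge $e\in E'$ meets $V(K)$ in its trace $e\cap V(K)$, a set of at most $r$ vertices which is not a member of $K$ (a trace equal to $f\in K$ would force $e=f$). So $e$ lies in the test $A\cup(V\setminus V(K))$ with $A=e\cap V(K)$, and this test is $K$-independent: a set $A$ with $|A|\le r$ contains $f\in K$ only if $A=f$.

This suggests the first approach: run through the traces $A$ one at a time and test $A\cup(V\setminus V(K))$, after trimming with Lemma 1 if it contains more than $T=|E|/d$ undecided edges. Positive answers cost $\log_2 T+O_r(1)$ each, by Lemma 2, and there are at most $d$ of them. A negative trimmed test deletes more than $T$ edges, so there are at most $|E|/T=d$ of those. Only the negative untrimmed tests remain, and there may be one for each trace. Here the approach breaks. Let $E$ be all pairs on $2s$ points, let $K$ be a perfect matching, already found, and let $d=s+1$. The traces are the $\binom{2s}2-s=2s^2-2s$ other pairs, and nearly all of them may be tested in vain. The budget in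 (1) is only $O(s\log s)$ here, since $|E|/d<2s$.

So one must handle many traces with one test. If $\hat X\subseteq V(K)$ is $K$-independent, then so is $\hat X\cup(V\setminus V(K))$, and a negative answer disposes of all traces contained in $\hat X$ at once. The problem becomes a covering problem: given $s$ forbidden $r$-sets $\mathcal K$ and a family $\mathcal L$ of $L$ other $r$-sets, all on $O(s)$ points, find a $\mathcal K$-independent set that contains many members of $\mathcal L$. (Why we may work with $r$-sets and not with smaller traces will be clear when labels are introduced.)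

How many is enough? Call this number the gain. The number $L$ starts at order at most $s^r$. Suppose the gain is at least $c_0L/s$. While $L$ falls from at most $2M$ to $M$, there are at most $1+M/(c_0M/s)=1+s/c_0$ tests. About $(r-1)\log_2s$ halvings lead from $s^r$ to $s$, and this count gives order $s\log s$ tests in total, which is a logarithm too many. If instead the gain is at least $c(L/s)^{1+\beta}$ with some $\beta>0$, the range from $2M$ to $M$ costs at most $1+s(M/s)^{-\beta}/c$ tests. These numbers form a geometric series with sum $O(s)$, apart from one extra test per range. Below $L\approx s$ even a gain of $1$ is good enough. So a small power of $L/s$ more than the linear gain is all we need.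

## Dominant subsets and the linear gain $L/s$

We first prove the linear gain, since its proof is the skeleton of the real one. The notation of this section stays in force.

Let $s\ge1$, let $\mathcal K$ be a family of exactly $s$ $r$-subsets of a finite set $W$, and let $\mathcal L$ be a family of $L\geq 1$ $r$-subsets of $W$ with $\mathcal L\cap\mathcal K=\emptyset$.

**Definition (degree, $\rho$, dominant subset).** For $\sigma\subseteq W$ with $|\sigma|<r$ put $\deg(\sigma)=|\{f\in\mathcal K:\sigma\subseteq f\}|$ and $\rho(\sigma)=\deg(\sigma)^{1/(r-|\sigma|)}$. For $A\in\mathcal L$ let $\chi(A)\subsetneq A$ maximize $\rho$ among the proper subsets of $A$, ties broken arbitrarily, and put $\rho_A=\rho(\chi(A))$.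

The meaning is this. If $\sigma$ is already in a random set and every other vertex is kept with probability $p$, then the expected number of $f\in\mathcal K$ that contain $\sigma$ and get completed is about $\deg(\sigma)p^{r-|\sigma|}$, which is small exactly when $p$ is small compared with $1/\rho(\sigma)$. So $\chi(A)$ is the part of $A$ that puts the strongest restriction on $p$.

For an example take $r=2$ and let $\mathcal K$ be a star with center $v$ and $s\ge2$ leaves. Then $\rho(\emptyset)=\sqrt s$, $\rho(\{v\})=s$, and $\rho(\{x\})=1$ for a leaf $x$. A pair $\{v,y\}$ with $y$ not in the star has $\chi=\{v\}$ and $\rho_A=s$. A pair of two leaves has $\chi=\emptyset$ and $\rho_A=\sqrt s$.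

Since $\emptyset$ is a proper subset of $A$, we have $\rho_A\ge\rho(\emptyset)=s^{1/r}\ge1$; so $\deg(\chi(A))\ge1$. By the choice of $\chi(A)$,
$$\deg(\sigma)\le\rho_A^{\,r-|\sigma|}\qquad\text{for all }\sigma\subsetneq A. \tag{2}$$
Also, each $f\in\mathcal K$ has fewer than $2^r$ proper subsets, a fact used through
$$\sum_{|\chi|<r}\deg(\chi)\le 2^rs. \tag{3}$$

For the linear gain, use (3) and averaging: some $\chi=\chi(A)$ is dominant for at least $L\deg(\chi)/(2^rs)$ members $A$ of $\mathcal L$. Fix it, let $i=|\chi|$, $\rho=\rho(\chi)$, $\gamma=2^{-r-2}$, $p=\gamma/\rho$. Put $Y=\chi\cup S$, where $S\subseteq W\setminus\chi$ contains each vertex independently with probability $p$. For $A$ with $\chi(A)=\chi$ we have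
$$\Pr(A\subseteq Y)=p^{r-i}=\gamma^{r-i}/\deg(\chi)\ge\gamma^r/\deg(\chi).$$
Given $A\subseteq Y$, each $f\in\mathcal K$ meets $A$ in a proper subset $\sigma$ of $A$, because $A\notin\mathcal K$, and it lies in $Y$ with probability $p^{r-|\sigma|}$. By (2) the conditional probability that $Y$ contains some $f\in\mathcal K$ is at most $\sum_{\sigma\subsetneq A}\deg(\sigma)p^{r-|\sigma|}\le\sum_\sigma\gamma^{r-|\sigma|}\le2^r\gamma=\frac14$. Taking $X=Y$ if $Y$ is $\mathcal K$-independent and $X=\emptyset$ otherwise, we get
$$\mathbb E|\mathcal L(X)|\ \ge\ \frac{L\deg(\chi)}{2^rs}\cdot\frac34\cdot\frac{\gamma^r}{\deg(\chi)}=\frac{3\gamma^r}{4\cdot2^r}\cdot\frac Ls .$$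

This construction can really be that weak. Let $r=2$, let $\mathcal K$ be a perfect matching on $2s$ points with $s\ge 2$, and let $\mathcal L$ be all other pairs. Then $\chi=\emptyset$, since $\sqrt s\ge1$ (for a fixed choice of ties), $p=\gamma/\sqrt s$, and $\mathbb E|\mathcal L(Y)|=Lp^2=\gamma^2L/s$, which is linear gain and no more. Yet picking one point from each matching edge gives an independent set with $\binom s2$ members of $\mathcal L$, a positive proportion of $\mathcal L$. What is lost is clear: we insist that $Y$ contain no forbidden set at all. A denser $Y$ with a few vertices deleted afterward would do much better.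

## Boosting one vertex by a factor $\kappa$: the graph case

Let us see how to gain a factor $\kappa\ge1$ for $r=2$ when all degrees in the graph $\mathcal K$ are at most $\sqrt s$, so that we may take $\chi(A)=\emptyset$ for all $A\in\mathcal L$ and $p=\gamma/\sqrt s$.

Call a vertex low if its degree is at most $\sqrt s/\kappa$. Fewer than $2s/(\sqrt s/\kappa)=2\kappa\sqrt s$ vertices are not low, so fewer than $2\kappa^2s$ pairs have no low vertex. If $\kappa^2\le L/(4s)$, at least half of the pairs $A\in\mathcal L$ contain a low vertex $b$. Mark each vertex with probability $1/2$. Keep marked vertices with probability $\kappa p$ and unmarked ones with probability $p$ (assume $\kappa p\le1$), and call the resulting set $Y$. Let $A=\{u,b\}$ with $b$ low, and suppose $b$ is marked and $u$ is not, which has probability $\frac14$. Then $\Pr(A\subseteq Y)=\kappa p^2=\kappa\gamma^2/s$, a factor $\kappa$ more than before.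

Of course $Y$ may now contain many edges of $\mathcal K$: the expected number of those between marked vertices may be as large as order $s(\kappa p)^2=\gamma^2\kappa^2$. But we can delete every marked vertex that lies in an edge of $\mathcal K$ inside $Y$. Afterward only edges without marked vertices can survive. Given $A\subseteq Y$, the expected number of edges of $\mathcal K$ in $Y$ without marked vertices is at most $sp^2+\deg(u)p\le\gamma^2+\gamma$, so with good probability there is none. And $A$ suffers from the deletion only if $b$ is deleted. Given $A\subseteq Y$, the expected number of edges of $\mathcal K$ in $Y$ that contain $b$ is at most $\deg(b)\cdot\kappa p\le\gamma$, because $b$ is low. So $A$ survives with probability at least a constant times $\kappa/s$, and the gain is of order $\kappa L/s$, with $\kappa$ a power of $L/s$.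

For general $r$ the same plan works with a lowness condition on all proper subsets $\sigma\ni b$ of $A$. Lowness then depends on $A$ and not on $b$ alone, which is why the marks are chosen at random. The one point that needs a new argument is that few sets $A$ have no low vertex.

## The covering lemma: gain $(L/s)^{1+\beta}$

Let $\beta=1/r^2$, $C_1=r2^{4r^2}$, $B=2^{r+1}C_1$. Since $r\le2^r$, we have $r^r\le2^{r^2}$, and so $B\ge(2r)^r$.

**Lemma 3.** There is $c=c_r\in(0,1)$ such that the following holds. Let $s\ge1$, $|W|\le2rs$, let $\mathcal K$ be a family of exactly $s$ $r$-subsets of $W$, and let $\mathcal L$ be a family of $r$-subsets of $W$ with $\mathcal L\cap\mathcal K=\emptyset$ and $L:=|\mathcal L|\ge Bs$. Then there is a $\mathcal K$-independent $X\subseteq W$ with $|\mathcal L(X)|\ge c\,(L/s)^{1+\beta}$.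

**Proof. Step 1: the boost factor.** We fix $\kappa$ and check that it is never too large to serve as a multiplier of probabilities. Put
$$\kappa=\left(\frac{L}{Bs}\right)^{1/r^2}\ge1 .$$
Since $L\le|W|^r\le(2rs)^r$ and $B\ge(2r)^r$, we get $\kappa^{r^2}\le s^{r-1}$, so $\kappa\le s^{(r-1)/r^2}\le s^{1/r}\le\rho_A$ for all $A\in\mathcal L$.

**Step 2: low vertices.** Call $b\in A\setminus\chi(A)$ low in $A$ if
$$\deg(\sigma)\le(\rho_A/\kappa)^{r-|\sigma|}\qquad\text{for every }\sigma\subsetneq A\text{ with }b\in\sigma. \tag{4}$$
Call $A\in\mathcal L$ good if it has a low vertex, and bad otherwise. In the star example with $\kappa\le\sqrt s$ both leaves $x,y$ of a pair $A=\{x,y\}$ are low, as $1\le\sqrt s/\kappa$; and in $A=\{v,y\}$ with $\deg(\{y\})=0$ the vertex $y$ is low.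

**Step 3: bad sets are few (Claim 1).** We show: for each $\chi$, the number of bad $A$ with $\chi(A)=\chi$ is at most $C_1\kappa^{r^2}\deg(\chi)$. We may assume that there is such an $A$. The idea is that a bad $A$ is covered, starting from $\chi$, by subsets of unusually high degree, and there are few ways to choose these one after another.

Let $i=|\chi|$ and $\rho=\rho(\chi)$; then $\rho_A=\rho$ for all $A$ in question. Given a bad $A$ with $\chi(A)=\chi$, put $U_0=\chi$. While $U_{j-1}\ne A$, choose $b_j\in A\setminus U_{j-1}$. Then $b_j\notin\chi$, and $b_j$ is not low because $A$ is bad. So there is $\sigma_j\subsetneq A$ with $b_j\in\sigma_j$ and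
$$\deg(\sigma_j)>(\rho/\kappa)^{r-|\sigma_j|}.$$
Put $\tau_j=\sigma_j\cap U_{j-1}$ and $U_j=U_{j-1}\cup\sigma_j$. Each step adds at least the vertex $b_j$, and $\chi\ne A$, so the process ends with $U_\ell=A$ for some $1\le\ell\le r$. Step $j$ adds exactly $|\sigma_j|-|\tau_j|$ vertices, whence
$$\sum_{j=1}^\ell(|\sigma_j|-|\tau_j|)=r-i .$$

The sequence $(\tau_1,\sigma_1),\dots,(\tau_\ell,\sigma_\ell)$ determines $A=U_\ell$, so it is enough to count sequences. Fix $\ell$. The pattern of sizes $(|\sigma_j|,|\tau_j|)_{j\le\ell}$ takes at most $r^{2\ell}\le2^{2r\ell}$ values. Fix the pattern, and suppose $U_{j-1}$ is already determined. There are at most $2^r$ choices of $\tau_j\subseteq U_{j-1}$. Now fix $\tau=\tau_j$, and let $t=|\tau|$ and $q=|\sigma_j|$. Since $\tau\subsetneq A$, by (2) only $\tau$ with $\deg(\tau)\le\rho^{r-t}$ occur. Each $f\in\mathcal K$ with $f\supseteq\tau$ contains at most $2^r$ sets $\sigma$, so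
$$\sum_{\sigma\supseteq\tau,\ |\sigma|=q}\deg(\sigma)\le2^r\deg(\tau)\le2^r\rho^{r-t}.$$
As $\deg(\sigma_j)>(\rho/\kappa)^{r-q}$, the number of choices of $\sigma_j$ is at most
$$2^r\rho^{r-t}(\kappa/\rho)^{r-q}=2^r\kappa^{r-q}\rho^{q-t}\le2^r\kappa^r\rho^{q-t}.$$
Multiply over $j=1,\dots,\ell$. The exponents of $\rho$ add up to $r-i$, so the number of bad $A$ with $\chi(A)=\chi$ is at most
$$\sum_{\ell=1}^r2^{2r\ell}(2^{2r}\kappa^r)^\ell\rho^{r-i}\le r2^{4r^2}\kappa^{r^2}\rho^{r-i}=C_1\kappa^{r^2}\deg(\chi).$$
This is the source of the exponent $\beta=1/r^2$: there are up to $r$ steps, and each loses up to $\kappa^r$.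

**Step 4: a dominant set with many good $A$.** By Claim 1 and (3), the number of bad sets is at most $2^rC_1\kappa^{r^2}s=2^rC_1L/B=L/2$. So at least $L/2$ sets are good. For each $\chi$ let $g_\chi$ be the number of good $A$ with $\chi(A)=\chi$. If $g_\chi<L\deg(\chi)/(2^{r+1}s)$ held for every $\chi$ that occurs, summing with (3) would give fewer than $L/2$ good sets. Hence there is a $\chi$, equal to $\chi(A)$ for some good $A$, such that $g=g_\chi$ satisfies
$$g\ge\frac{L\deg(\chi)}{2^{r+1}s}. \tag{5}$$
Fix it, and let $i=|\chi|$, $\rho=\rho(\chi)$, $\gamma=2^{-r-2}$, $p=\gamma/\rho$. Since $\kappa\le\rho$ by Step 1, $\kappa p\le\gamma\le1$.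

**Step 5: the random set.** We choose a boosted random set and repair it so that it is always independent. Choose a set $M\subseteq W\setminus\chi$ of marked vertices, each vertex independently with probability $1/2$. Given $M$, choose $S\subseteq W\setminus\chi$, each vertex independently, with probability $\kappa p$ for vertices of $M$ and $p$ for the others. Let $Y=\chi\cup S$. If $Y$ contains some $f\in\mathcal K$ with $f\cap M=\emptyset$, put $X=\emptyset$. Otherwise put $X=Y\setminus R$ with
$$R=\{b\in M\cap Y:\ b\in f\subseteq Y\text{ for some }f\in\mathcal K\}.$$
Then $X$ is $\mathcal K$-independent. This is clear if $X=\emptyset$, since every $f\in\mathcal K$ has $r\ge1$ vertices. Otherwise an edge $f\in\mathcal K$ with $f\subseteq X\subseteq Y$ would meet $M$ in some $b$; then $b\in R$, so $b\notin X$, a contradiction.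

**Step 6: a good $A$ survives often enough (Claim 2).** We show: if $A$ is good with $\chi(A)=\chi$, then
$$\Pr(A\subseteq X)\ge2^{-r-1}\gamma^r\kappa/\deg(\chi).$$
Let $b$ be low in $A$. The event $M\cap A=\{b\}$ concerns only the $r-i$ vertices of $A\setminus\chi$, so its probability is $2^{-(r-i)}\ge2^{-r}$. Condition on any fixed $M$ with $M\cap A=\{b\}$. Then $\Pr(A\subseteq Y)=\kappa p\cdot p^{r-i-1}=\kappa p^{r-i}$. Condition also on $A\subseteq Y$. For every $f\in\mathcal K$ the set $\sigma=f\cap A$ is a proper subset of $A$, since $A\notin\mathcal K$ and $|f|=|A|$. The set $f\setminus A$ has $r-|\sigma|$ vertices and is disjoint from $\chi\subseteq A$, so its vertices are still chosen independently. For each $\sigma$ at most $\deg(\sigma)$ sets $f$ have $f\cap A=\sigma$.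

First, consider the $f\in\mathcal K$ with $f\cap M=\emptyset$. The vertices of $f\setminus A$ are unmarked, so $f\subseteq Y$ has conditional probability $p^{r-|\sigma|}$. By (2), some such $f$ lies in $Y$ with probability at most
$$\sum_{\sigma\subsetneq A}\deg(\sigma)p^{r-|\sigma|}\le\sum_{\sigma\subsetneq A}\gamma^{r-|\sigma|}\le2^r\gamma=\tfrac14 .$$
Second, consider the $f\in\mathcal K$ with $b\in f$. The vertices of $f\setminus A$ are kept with probability at most $\kappa p$ each, as $\kappa\ge1$. By (4), some such $f$ lies in $Y$ with probability at most
$$\sum_{b\in\sigma\subsetneq A}\deg(\sigma)(\kappa p)^{r-|\sigma|}\le\sum_{b\in\sigma\subsetneq A}\gamma^{r-|\sigma|}\le\tfrac14 .$$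
With conditional probability at least $\frac12$ neither event happens. Then $X=Y\setminus R$ by the first, and $b\notin R$ by the second. Since $A\cap R\subseteq A\cap M=\{b\}$, we get $A\cap R=\emptyset$ and $A\subseteq X$. Hence $\Pr(A\subseteq X)\ge2^{-r}\cdot\kappa p^{r-i}\cdot\frac12$. Since $\rho^{r-i}=\deg(\chi)$, we have $p^{r-i}=\gamma^{r-i}/\deg(\chi)\ge\gamma^r/\deg(\chi)$, and the claim follows.

**Step 7: expectation.** By (5) and Claim 2,
$$\mathbb E|\mathcal L(X)|\ge\frac{L\deg(\chi)}{2^{r+1}s}\cdot\frac{2^{-r-1}\gamma^r\kappa}{\deg(\chi)}=2^{-2r-2}\gamma^r\kappa\,\frac Ls=c\,\Bigl(\frac Ls\Bigr)^{1+\beta},\qquad c=2^{-2r-2}\gamma^rB^{-\beta}\in(0,1),$$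
because $\kappa=(L/s)^\beta B^{-\beta}$. Some outcome attains at least the expectation. ∎

## Labels for a growing family of known edges

In the discussion of traces $K$ was fixed. In a run of the algorithm $K$ grows, and then traces change: an edge $ac$ that had trace $\{a\}$ gets trace $\{a,c\}$ once $c$ enters $V(K)$. To count over a whole run we need one quantity that never increases. The device is to reserve $rs$ labels at the start, to give labels to vertices as they enter $V(K)$, and to pad every trace to $r$ labels by unused ones in all possible ways. Lemma 3 is applied to the labels.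

**Definition (labels, alive sets).** Let $(K,E')$ be a state with $|K|\le s-1$, and let $\lambda:V(K)\to[rs]=\{1,\dots,rs\}$ be an injection. For an $r$-subset $I$ of $[rs]$ let $A(I)=\lambda^{-1}(I)\subseteq V(K)$. Call $I$ alive if some $e\in E'$ has $e\cap V(K)=A(I)$, and dead otherwise.

For example, let $r=2$, $s=3$, $K=\{ab\}$, $\lambda(a)=1$, $\lambda(b)=2$, $E'=\{ac,cd\}$. The edge $ac$ has trace $\{a\}$ and makes $\{1,3\},\{1,4\},\{1,5\},\{1,6\}$ alive; the edge $cd$ has empty trace and makes the six pairs in $\{3,4,5,6\}$ alive. The pairs $\{2,j\}$ with $j\ge3$ are dead, and so is $\{1,2\}=\lambda(ab)$. So ten sets are alive. If $cd$ is found to be defective and $c,d$ get labels $3,4$, then $K=\{ab,cd\}$, $E'=\{ac\}$, the trace of $ac$ is $\{a,c\}$, and only $\{1,3\}$ is still alive.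

**Proposition 4.** There are constants $\alpha_r,\beta_r$ such that the following holds. Let $(K_0,E_0')$ be a state, $s>|K_0|$ an integer, $T\ge1$ real. There is a procedure leading to a state $(K,E')$ with $|K|=s$ or $E'=\emptyset$ and using at most
$$q\,(\log_2T+\alpha_r)+|E_0'|/T+\beta_rs$$
tests, where $q=|K|-|K_0|$.

**Proof. Step 1: the alive sets behave well.** While the procedure runs, $|K|\le s-1$, so $|V(K)|\le r(s-1)$ and at least $r$ of the $rs$ labels are unused. We keep an injection $\lambda:V(K)\to[rs]$ that is extended, and never changed, when $K$ grows. Let $\mathcal L$ be the family of alive $I$, let $L=|\mathcal L|$, and let $\lambda(K)=\{\lambda(f):f\in K\}$. We need three facts.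

(a) If $E'\ne\emptyset$, then $L\ge1$. Take $e\in E'$ and let $I$ consist of $\lambda(e\cap V(K))$ and $r-|e\cap V(K)|$ unused labels. Then $A(I)=e\cap V(K)$.

(b) A dead set stays dead, so $L$ never increases. Indeed $E'$ only shrinks and $K$ only grows. Suppose $I$ is alive later, witnessed by $e$. Intersecting $e\cap V(K_{\rm new})=A_{\rm new}(I)$ with $V(K_{\rm old})$ gives $e\cap V(K_{\rm old})=A_{\rm old}(I)$, because old labels are unchanged. As $e$ was in $E'$ before, $I$ was alive before.

(c) $\mathcal L\cap\lambda(K)=\emptyset$. If $I=\lambda(f)$ with $f\in K$ is alive, its witness $e\in E'$ satisfies $e\supseteq A(I)=f$. Since $|e|=|f|$, we get $e=f\in K$, contradicting $K\cap E'=\emptyset$.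

**Step 2: choosing the test.** As long as $|K|<s$ and $E'\ne\emptyset$, we carry out iterations. Each begins by choosing a $\lambda(K)$-independent set $\hat X\subseteq[rs]$ of labels that contains many alive sets.

If $L<Bs$, let $\hat X=I$ for any alive $I$, which exists by (a). It is $\lambda(K)$-independent: an $r$-set contains $\lambda(f)$ only if it equals $\lambda(f)$, which (c) excludes.

If $L\ge Bs$, add to $\lambda(K)$ exactly $s-|K|$ pairwise disjoint $r$-sets on new dummy points. As $\lambda$ is injective, this gives a family $\mathcal K$ of exactly $s$ $r$-sets on a set $W\supseteq[rs]$ with $|W|\le rs+r(s-|K|)\le2rs$. By (c), and since the added sets are not subsets of $[rs]$, we have $\mathcal L\cap\mathcal K=\emptyset$. Lemma 3 gives a $\mathcal K$-independent set; let $\hat X$ be its intersection with $[rs]$. Alive sets lie in $[rs]$, so $\hat X$ contains at least $c(L/s)^{1+\beta}>0$ of them.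

Now pass back to vertices: let
$$X=\lambda^{-1}(\hat X)\cup(V\setminus V(K)).$$
This is $K$-independent, since $f\in K$, $f\subseteq X$ would give $\lambda(f)\subseteq\hat X$. If $I\subseteq\hat X$ is alive, then every $e\in E'$ with $e\cap V(K)=A(I)$ satisfies $e\subseteq X$. In particular $E'(X)\ne\emptyset$.

If $|E'(X)|\le T$, test $X$; call this a full test. If $|E'(X)|>T$, use Lemma 1 to replace $X$ by a subset with $T<|E'(X)|\le rT+1$ and test that; call this a shrunk test. Subsets of $K$-independent sets are $K$-independent, so in both cases every defective edge in the tested set $X$ belongs to $E'(X)$.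

**Step 3: using the answer.** If the answer is negative, delete $E'(X)$ from $E'$. If it is positive, apply Lemma 2 with $\mathcal G=E'(X)$, where $|\mathcal G|\le rT+1$, to find a defective $f\in E'$. Move $f$ from $E'$ to $K$ and give unused labels to the new vertices of $V(K)$; there are at most $r$ of them, so the labels suffice. If now $|K|=s$, stop. In each case the result is again a state. Each iteration shrinks $E'$, so the procedure terminates, with $|K|=s$ or $E'=\emptyset$.

**Step 4: positive iterations and negative shrunk tests.** These are counted as for $r=1$. There are exactly $q$ positive iterations. Each costs at most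
$$1+\log_2(rT+1)+2r\le\log_2T+\alpha_r,\qquad\alpha_r=2r+1+\log_2(r+1),$$
since $rT+1\le(r+1)T$ for $T\ge1$. Each negative shrunk test deletes more than $T$ elements of $E'$, so there are at most $|E_0'|/T$ of them.

**Step 5: negative full tests.** This is where Lemma 3 pays. A negative full test kills every alive $I\subseteq\hat X$, because all witnesses of $I$ lie in $E'(X)$ and are deleted, and $K$ does not change.

While $L<Bs$, each such test kills at least one set. By (b) there are at most $Bs$ of them.

While $2^jBs\le L<2^{j+1}Bs$ with $j\ge0$, each such test kills at least $c(L/s)^{1+\beta}\ge c(2^jB)^{1+\beta}$ sets. All of these tests but the last leave $L$ in the range, whose length is $2^jBs$. So their number is at most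
$$1+\frac{2^jBs}{c(2^jB)^{1+\beta}}\le1+\frac{s\,2^{-j\beta}}c .$$
Since $L\le(rs)^r$ and $B\ge r^r$, the condition $2^jBs\le L$ forces $2^j\le s^{r-1}$. So at most $1+(r-1)\log_2s\le1+(r-1)(s-1)\le rs$ values of $j$ occur; here $\log_2s\le s-1$ for integers $s\ge1$, and $1+(r-1)(s-1)=rs-r-s+2\le rs$. Summing over $j$, the total number of negative full tests is at most
$$Bs+rs+\frac sc\sum_{j\ge0}2^{-j\beta}=\beta_rs,\qquad\beta_r=B+r+\frac1{c(1-2^{-\beta})}.$$
Adding Steps 4 and 5 proves the proposition. ∎

## Proof of Theorem 1: one run with $s=d$, $T=|E|/d$

The lower bound in (1) was shown when the question was posed. For the upper bound apply Proposition 4 with $K_0=\emptyset$, $E_0'=E$, $s=d$, $T=|E|/d\ge1$. The terminal state has $|K|=d$ or $E'=\emptyset$. Since $K\subseteq D\subseteq K\cup E'$ and $|D|=d$, in both cases $K=D$, so $D$ is identified and $q=d$. The number of tests is at most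
$$d\Bigl(\log_2\frac{|E|}d+\alpha_r\Bigr)+d+\beta_rd,$$
because $|E|/T=d$. So $C_r=\alpha_r+\beta_r+1$ works. ∎

## Unknown $|D|$: doubling $s$

**Proof of Theorem 2. Step 1: the algorithm.** Without knowledge of $d$ we guess $s=1,2,4,\dots$ and keep everything learned. We may assume $E\ne\emptyset$. Start with the state $(\emptyset,E)$. For $j=0,1,2,\dots$ run phase $j$: the procedure of Proposition 4 from the current state with $s=2^j$ and $T_j=\max(1,|E|/2^j)$. Stop as soon as $E'=\emptyset$; then $K=D$.

Phase $j\ge1$ starts only if phase $j-1$ ended with $|K|=2^{j-1}$. So the requirement $|K_0|<s$ holds, and $2^j\le2|D|$ because $K\subseteq D$. A phase with $2^j>|D|$ cannot end with $|K|=2^j$, so it ends with $E'=\emptyset$, and the algorithm stops.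

**Step 2: costs not multiplied by $q$.** At the start of phase $j$ we have $|E'|/T_j\le2^j$: if $T_j=|E|/2^j$ this is $|E'|\le|E|$, and if $T_j=1$ then $|E'|\le|E|\le2^j$. So these costs total at most $(\beta_r+1)\sum_j2^j$ over the phases that are run. If phase $0$ is the last, the sum is $1$. If phase $J\ge1$ is the last, the sum is less than $2^{J+1}\le4|D|$. In every case these costs are at most $(\beta_r+1)(4|D|+1)$.

**Step 3: costs of the edges found.** The $t$-th defective edge found is found in a phase $j$ with $t\le2^j$. Also $t\le|E|$. Hence $T_j\le|E|/t$, and the costs $\log_2T_j+\alpha_r$ total at most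
$$\sum_{t=1}^{|D|}\Bigl(\log_2\frac{|E|}t+\alpha_r\Bigr)\le|D|\log_2\frac{|E|}{|D|}+(\log_2\mathrm e+\alpha_r)|D|,$$
by $n!\ge(n/\mathrm e)^n$ with $n=|D|$ (both sides are $0$ if $D=\emptyset$). Together, $C_r'=\alpha_r+\log_2\mathrm e+4(\beta_r+1)$ works. ∎

## Pairs and transversals: edges of two sizes

**Proof of Theorem 3. Step 1: the hypergraph.** We want known defective edges that mask so much that every useful test contains only one undecided edge. Let $V_1,\dots,V_r$ be disjoint $k$-sets, and let $E$ consist of all pairs inside some $V_i$ and of all $k^r$ transversals, that is, sets with exactly one vertex in each $V_i$. Then $|E|=r\binom k2+k^r$. A transversal contains no pair inside a $V_i$, and a pair is too small to contain a transversal since $r\ge3$. So $E$ is an antichain of rank $r$ with edges of sizes $2$ and $r$, and testing the edges themselves identifies $D$.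

**Step 2: the adversary.** Let $d=r\binom k2+1$. The adversary only uses sets $D$ that consist of all pairs and one transversal. A test with at least two vertices in some $V_i$ is positive for all of these $D$. Any other test has at most one vertex in each $V_i$, so it contains at most one transversal. The adversary answers "negative" as long as at least one candidate transversal then remains. Each test removes at most one of the $k^r$ candidates, so at least $k^r-1$ tests are needed.

**Step 3: in terms of $d$.** Since $rk\ge2$, we have $d=\frac{rk^2}2-\frac{rk}2+1\le\frac{rk^2}2$. So $k^2\ge2d/r$ and $k^r\ge(2d/r)^{r/2}$. This proves $c(H,d)\ge k^r-1\ge(2d/r)^{r/2}-1$.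

**Step 4: comparison with the upper bounds.** Fix $r\ge3$ and let $k\to\infty$. Then $d=O_r(k^2)$ and $\log_2|E|=O_r(\log k)$, so both $d\log_2(|E|/d)+O_r(d)$ and $d\log_2|E|$ are $O_r(k^2\log k)=o(k^r)$. The first estimate shows that Theorem 1 does not extend to antichains of rank $r$. The second shows that if $c(H,d)\le d\log_2|E|+f(d)$ held for all antichains of rank $r$, then $f(d)\ge(1-o(1))k^r=\Omega_r(d^{r/2})$ along $d=r\binom k2+1$. ∎

In the language of the covering problem: once all pairs are known, a $K$-independent set contains at most one transversal, so the gain of a test never exceeds $1$. Lemma 3 says that this cannot happen when the forbidden sets have the same size $r$ as the undecided ones and $L\ge Bs$ with $L/s$ large.
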